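\title{Parameterized Set Cover has no FPT approximation within $o(\log n)$ under randomized ETH}


\begin{abstract}
In $k$-\textsc{SetCover} one is given $n$ sets over a universe of size polynomial in $n$, with the promise that the smallest cover has $k$ sets. The greedy algorithm achieves approximation ratio $O(\log n)$. We prove that no algorithm running in time $f(k)\,n^{O(1)}$, deterministic or randomized, achieves a ratio $o(\log n)$, assuming the randomized Exponential Time Hypothesis or, more weakly, that Clique has no randomized non-uniform FPT algorithm. The proof is a randomized reduction from gap Clique that produces set systems whose optimum is either exactly $k$ or more than $\ln n/(1000k)$. Its main tool is a random $K_\ell$-free graph that contains any given sparse $K_{\ell/8}$-free graph on $v$ vertices with probability at least $e^{-161\ell^2v}$. Under $\mathrm{W}[1]\neq\mathrm{FPT}$ we exclude, for deterministic algorithms, the weaker ratio $\max\{1,\ln n/(20k^2\ln\ln n)\}$.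
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $\mathcal S$ be a collection of $n$ subsets $S_1,\dots,S_n$ of a finite universe $U$. A \emph{cover} is a subcollection whose union is $U$. An instance of $k$-\textsc{SetCover} is a triple $(\mathcal S,U,k)$ with the promise that the smallest cover has exactly $k$ sets; the goal is to find a cover with as few sets as possible, and $k$ is the parameter. We consider instances with $|U|\le n^{O(1)}$, so that the input size is polynomial in $n$. An \emph{FPT algorithm} is one that runs in time $f(k)\,n^{O(1)}$ for some computable function $f$. An algorithm approximates $k$-\textsc{SetCover} \emph{within ratio} $\rho\ge1$ if on every instance it outputs a cover with at most $\rho k$ sets; a randomized algorithm must do so with probability at least $2/3$, and its time bound is a worst-case bound.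

Two elementary algorithms frame the question. Trying all $k$-element subcollections finds an optimal cover in time $n^{k+O(1)}$, which is not an FPT bound because the exponent grows with $k$. The greedy algorithm repeatedly picks a set that covers the most uncovered elements. One of the $k$ optimal sets covers at least a $1/k$ fraction of them, so fewer than $|U|e^{-j/k}$ elements remain after $j\ge1$ steps, and greedy stops after at most $k\ln|U|+1$ steps. Its ratio is at most $\ln|U|+1=O(\log n)$, in polynomial time. An FPT algorithm lies between the two, and the question, posed in \cite{slides}, is whether the extra factor $f(k)$ buys a better order of growth.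

\begin{quote}
\emph{Is there an FPT algorithm that approximates $k$-\textsc{SetCover} within a ratio $\rho(n)$, depending on $n$ alone, with $\rho(n)/\log n\to0$?}
\end{quote}

The factor $f(k)$ does help when $n$ is small compared with $k$: if $n\le F(k)$ for a computable $F$, then trying all $2^n\le2^{F(k)}$ subcollections is an exact FPT algorithm. The question is decided in the opposite regime, where $k$ is fixed and $n$ grows. There $f(k)$ is a constant, and the algorithm is a polynomial-time algorithm whose exponent may not depend on $k$, so one expects that it cannot beat greedy. The same observation tells us what a proof must achieve. For fixed $k$, any ratio $\rho(n)=o(\log n)$ is eventually below $\ln n/F(k)$, however fast $F$ grows. It is therefore enough to create a gap between $k$ and $\ln n/F(k)$, and the dependence on $k$ may be poor. The dependence on $n$ must be exactly logarithmic, which by the greedy bound is the largest order that a universe of polynomial size allows.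

The following is known. The problem is $\mathrm W[2]$-complete. If $\mathrm W[2]\neq\mathrm{FPT}$, no FPT algorithm approximates it within any constant ratio. If $\mathrm W[1]\neq\mathrm{FPT}$, no polynomial-time algorithm approximates it within ratio $o(\log n/\log\log n)$, even if $k$ is as small as $O(\log n/\log\log n)^3$. For FPT algorithms, the best lower bound in the background to the question excludes, under standard complexity assumptions, the ratio $(\log n)^{\varepsilon(k)}$ for any function $\varepsilon(k)=o(1)$.

\subsection{Hypotheses and results}

Graphs are finite and simple, $\ln$ is the natural logarithm, $[j]=\{1,\dots,j\}$, $\omega(G)$ is the largest size of a clique in $G$, and $e_X(W)$ is the number of edges of a graph $X$ with both ends in $W$. The problem $\ell$-\textsc{Clique} asks whether $\omega(G)\ge\ell$, with parameter $\ell$. About the classes $\mathrm W[1]$ and $\mathrm W[2]$ we use a single fact: $\ell$-\textsc{Clique} is $\mathrm W[1]$-hard, so a deterministic FPT algorithm for it would give $\mathrm W[1]=\mathrm{FPT}$. Randomized decision algorithms err with probability at most $1/3$ and have worst-case time bounds. We use three hypotheses.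

\begin{itemize}
\item[\textbf{rETH}] For some $\delta>0$, no randomized algorithm decides 3SAT on $N$ variables in time $O(2^{\delta N})$.
\item[\textbf{(H)}] There is no constant $c$ such that, for every fixed $\ell$, some randomized algorithm decides $\ell$-\textsc{Clique} in time $O(|V(G)|^c)$.
\item[\textbf{(H$'$)}] There is no randomized algorithm for $\ell$-\textsc{Clique} that runs in time $f(\ell)\,|V(G)|^{O(1)}$ with $f$ computable.
\end{itemize}

Hypothesis (H) excludes even a different algorithm for each $\ell$, as long as the exponent is common to all of them. It implies (H$'$), since time $f(\ell)|V(G)|^c$ is $O(|V(G)|^c)$ for each fixed $\ell$. Proposition~\ref{prop:eth} shows that rETH implies (H). The answer to the question is negative.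

\begin{theorem}\label{thm:main}
\begin{itemize}
\item[(a)] Assume \textup{(H)}; in particular, it suffices to assume \textup{rETH}. Then for no function $\rho(n)=o(\log n)$ is there an FPT algorithm, deterministic or randomized, that approximates $k$-\textsc{SetCover} within ratio $\rho(n)$.
\item[(b)] Assume \textup{(H$'$)}. Then no FPT algorithm, deterministic or randomized, approximates $k$-\textsc{SetCover} within ratio $\max\{1,\frac{\ln n}{1000k^2}\}$.
\end{itemize}
Both statements hold already on instances with $|U|\le n^3$.
\end{theorem}

On instances with $|U|\le n^a$ greedy has ratio at most $a\ln n+1$, and $3\ln n+1$ on those of the theorem. Greedy is thus optimal up to constants as far as the order of growth in $n$ is concerned. Under the deterministic hypothesis we obtain a weaker ratio.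

\begin{theorem}\label{thm:det}
If $\mathrm W[1]\neq\mathrm{FPT}$, then no deterministic FPT algorithm approximates $k$-\textsc{SetCover} within ratio $\max\{1,\frac{\ln n}{20k^2\ln\ln n}\}$.
\end{theorem}

Theorem~\ref{thm:main} follows from a reduction from a gap version of Clique. From here on $\ell$ denotes a clique size and, in every reduction, $k=\binom\ell2$.

\begin{theorem}\label{thm:red}
Let $\ell\ge64$ with $8\mid\ell$, and let $k=\binom\ell2$. There are a computable function $\nu(\ell)$ and a randomized algorithm that, given a graph $G$ with $n_0\ge\nu(\ell)$ vertices, outputs in time $g(\ell)\,n_0^{O(1)}$, with $g$ computable and an absolute exponent, a system of $n=kn_0^8$ distinct sets over a universe of size $|U|=n^2+n+k\le n^3$ such that: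
\begin{itemize}
\item if $\omega(G)\ge\ell$, then with probability at least $0.99$ the minimum cover size is exactly $k$;
\item if $\omega(G)<\ell/8$, then with probability at least $0.99$ there is no cover with at most $\frac{\ln n}{1000k}$ sets.
\end{itemize}
\end{theorem}

We do not settle whether $\mathrm W[1]\neq\mathrm{FPT}$ alone, a deterministic and uniform hypothesis, excludes every ratio $o(\log n)$. We also do not determine the best constant $\varepsilon$, independent of $k$, for ratios $\varepsilon\log n$.

Section~\ref{sec:traps} sets up the set system common to both reductions and turns the task into a problem about families of $K_\ell$-free graphs. Section~\ref{sec:hash} solves that problem by hashing, proves Theorem~\ref{thm:det}, and locates the loss of the factor $\ln\ln n$. Section~\ref{sec:capture} removes the loss for sparse graphs, and Section~\ref{sec:blowup} makes the input sparse. Theorems~\ref{thm:red} and~\ref{thm:main} are proved in Sections~\ref{sec:red} and~\ref{sec:main}, and Section~\ref{sec:eth} relates rETH to (H).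

\section{Edges as sets, clique-free graphs as elements}\label{sec:traps}

An $\ell$-clique is determined by its $k=\binom\ell2$ edges, so we let the sets correspond to edges. The elements must then test whether a family of edges contains a clique. A $K_\ell$-free graph $T$ is such a test: the edges of an $\ell$-clique cannot all lie in $T$. If an edge covers the element $T$ exactly when it lies outside $T$, then every clique covers $T$, while a family $X\subseteq T$ does not.

Let $\ell\ge3$ and let $V=V_1\sqcup\dots\sqcup V_\ell$ be a finite set with nonempty parts. A \emph{cross pair} is a pair of vertices from different parts; $\mathcal P$ is the set of cross pairs and $n=|\mathcal P|$. All graphs on $V$ have their edges in $\mathcal P$, and $e\in T$, $X\subseteq T$ refer to edge sets. A $K_\ell$ in such a graph has exactly one vertex in each part. A \emph{trap} is a $K_\ell$-free graph $T\subseteq\mathcal P$, and $T$ \emph{captures} $X$ if $X\subseteq T$.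

Given a graph $H\subseteq\mathcal P$ and traps $(T_i)_{i\in I}$ with $I$ finite and nonempty, define the set system $\mathcal S(H,(T_i))$ as follows. The universe consists of the elements of $I$, elements $x_{ab}$ for $1\le a<b\le\ell$, and elements $y_e$ for $e\in\mathcal P$. For a cross pair $e$ between $V_a$ and $V_b$ with $a<b$, put
\[
S_e=\{x_{ab}\}\cup\{y_f: f\neq e\}\cup I_e,\qquad
I_e=\begin{cases}\{i\in I: e\notin T_i\}&\text{if }e\in H,\\ \emptyset&\text{if }e\notin H.\end{cases}
\]
The elements $x_{ab}$ force at least $k$ sets, so that the promise of $k$-\textsc{SetCover} holds with equality when a clique exists. The elements $y_e$ only make the sets distinct, so that their number is exactly $n$.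

\begin{lemma}\label{lem:system}
\begin{itemize}
\item[(a)] The system consists of $n$ distinct sets, and $|U|=|I|+n+k$.
\item[(b)] If $H$ contains a $K_\ell$, then the minimum cover size is exactly $k$.
\item[(c)] If every nonempty $X\subseteq H$ with at most $s$ edges is captured by some $T_i$, then there is no cover with at most $s$ sets.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Among the elements $y_f$, the set $S_e$ misses $y_e$ and nothing else. So the sets are distinct, and any two of them cover all the $y_f$.

(b) Each set contains exactly one $x_{ab}$, so a cover has at least $k$ sets. The $k\ge3$ edges of a $K_\ell$ in $H$ run between all pairs of parts, so their sets cover all $x_{ab}$ and all $y_f$. For $i\in I$, some edge $e$ of the clique is not in the $K_\ell$-free graph $T_i$, and $e\in H$, so $i\in I_e$.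

(c) Take at most $s$ sets, and let $X$ be the set of those of their indices that lie in $H$. Some $T_i$ contains $X$, by hypothesis or, if $X=\emptyset$, because $I\neq\emptyset$. Then $i\notin I_e$ for $e\in X$, and $I_e=\emptyset$ for the other indices, so $i$ is not covered.
\end{proof}

Suppose that $H$ has no $K_\ell$. Then every $X\subseteq H$ is itself a trap, but the reduction does not know whether $H$ has a clique and must choose its traps without this knowledge. Taking all $K_\ell$-free subgraphs with at most $s$ edges works, at the price of up to $n^s$ elements. We can afford only $n^{O(1)}$ traps, with an absolute exponent, and we want $s$ of order $\ln n$.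

A count shows what is needed. Draw $n^2$ independent traps from a distribution that captures each relevant $X$ on $v$ vertices with probability at least $\gamma^v$. A graph with at most $s$ edges spans at most $2s$ vertices. If $\gamma^{2s}\ge1/n$, a fixed $X$ escapes all traps with probability at most $e^{-n}$, which survives a union bound over $n^s$ choices of $X$. This allows
\begin{equation}\label{eq:cost}
s=\Big\lfloor\frac{\ln n}{2\ln(1/\gamma)}\Big\rfloor .
\end{equation}
We call $\ln(1/\gamma)$ the \emph{cost per vertex}. The gap is of order $\ln n$ for fixed $\ell$ exactly when the cost per vertex depends on $\ell$ alone.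

\section{Traps from hashing: proof of Theorem~\ref{thm:det}}\label{sec:hash}

There are too many small edge sets $X$, so we hash the vertices into a small field $\mathbb F_q$. The image of $X$ is one of few small patterns, and the preimage of a clique-free pattern is a trap. The danger is that collisions create a clique in the image of a clique-free $X$. We use $q$ hash functions, given by evaluating polynomials of low degree, and show that one of them creates no clique.

\begin{proof}[Proof of Theorem~\ref{thm:det}]
Let $(G,\ell)$ be an instance of \textsc{Clique} with $\ell\ge3$, so $k\ge3$; smaller $\ell$ are decided in polynomial time. Adding isolated vertices does not change the answer, so we may assume that $n_0=|V(G)|$ exceeds any computable function of $\ell$. Let $V_a=\{a\}\times V(G)$ for $a\in[\ell]$, and let $H$ consist of the pairs $(a,u)(b,w)$ with $a\neq b$ and $uw\in E(G)$. The projection to $V(G)$ maps a clique of $H$ injectively onto a clique of $G$, and an $\ell$-clique $u_1,\dots,u_\ell$ of $G$ lifts to $\{(a,u_a)\}_a$. So $H$ contains a $K_\ell$ if and only if $\omega(G)\ge\ell$. Here $n=kn_0^2$.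

\emph{Parameters.} Put $\mu=\ln n_0$ and $\beta=\lceil\log_2n_0\rceil$. We assume that $n_0$ is so large that
\begin{gather*}
\mu\ge\max\{2,\,2\ln k,\,4k\ln\mu\},\qquad (2\beta^{k+1})^\ell\le n_0,\\
\ln\big(8k(2\mu)^{2k+2}\big)\le4k\ln\mu,\qquad \ln n\ge20k^2\ln\ln n .
\end{gather*}
Each condition holds beyond a computable threshold; for the third this is because $2k+2<4k$. From $\mu\ge2$ we get $\beta\le\mu/\ln2+1\le2\mu$. By Bertrand's postulate there is a prime $q\in[\beta^{k+1},2\beta^{k+1}]$; it satisfies $q^\ell\le n_0$ and is found by trial division. Let $r$ be the least integer with $q^r\ge n_0$, and let $s$ be the largest integer with $(kq^2+1)^s\le n_0$. Since $kq^2+1\le8k\beta^{2k+2}\le8k(2\mu)^{2k+2}$, and since $\lfloor z\rfloor\ge z/2$ for $z\ge1$,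
\begin{equation}\label{eq:sdet}
s\ge\Big\lfloor\frac{\mu}{4k\ln\mu}\Big\rfloor\ge\frac{\mu}{8k\ln\mu},
\end{equation}
and $s\ge1$. From $2^s\le n_0$ and $2^{r-1}\le q^{r-1}<n_0$ we get $s\le\beta$ and $r-1<\beta$, so
\begin{equation}\label{eq:pigeon}
s^k(r-1)<\beta^{k+1}\le q .
\end{equation}

\emph{Traps.} There are $q^r\ge n_0$ polynomials of degree less than $r$ over $\mathbb F_q$; assign distinct ones $\varphi_u$ to the vertices $u$ of each part. A \emph{message} is a triple $(ab,z,z')$ with $1\le a<b\le\ell$ and $z,z'\in\mathbb F_q$. The message at $\zeta\in\mathbb F_q$ of a cross pair $uw$ with $u\in V_a$, $w\in V_b$, $a<b$, is $(ab,\varphi_u(\zeta),\varphi_w(\zeta))$. A set $M$ of messages is \emph{free} if no $(z_1,\dots,z_\ell)\in\mathbb F_q^\ell$ has $(ab,z_a,z_b)\in M$ for all $a<b$. Let $I$ be the set of pairs $(\zeta,M)$ with $\zeta\in\mathbb F_q$ and $M$ a free set of at most $s$ messages, and let $T_{(\zeta,M)}$ consist of the cross pairs whose message at $\zeta$ lies in $M$. This is a trap: a $K_\ell$ with vertices $u_a\in V_a$ would make $z_a=\varphi_{u_a}(\zeta)$ a witness that $M$ is not free. The empty set is free, so $I\neq\emptyset$.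

A set of at most $s$ messages can be listed as a word of length $s$ over the $kq^2$ messages and a blank symbol, so there are at most $(kq^2+1)^s\le n_0$ such sets. Hence $|I|\le qn_0\le n_0^2$ and $|U|\le n_0^2+n+k\le2n$. Freeness is tested by trying all $q^\ell\le n_0$ tuples. So $\mathcal S(H,(T_i))$ is built in FPT time with an absolute exponent.

\emph{Capturing.} Suppose that $H$ has no $K_\ell$, and let $X\subseteq H$ have at most $s$ edges. Let $M_\zeta$ be the set of messages at $\zeta$ of the edges of $X$. If some $M_\zeta$ is free, then $T_{(\zeta,M_\zeta)}$ captures $X$. Suppose that none is free, and let $X_{ab}$ be the set of edges of $X$ between $V_a$ and $V_b$. Then for each $\zeta$ there are a tuple $(e_{ab})\in\prod_{a<b}X_{ab}$ and values $z_1,\dots,z_\ell$ such that the message of $e_{ab}$ at $\zeta$ is $(ab,z_a,z_b)$ for all $a<b$. There are at most $s^k$ tuples and $q$ points, so by \eqref{eq:pigeon} one tuple serves more than $r-1$ points $\zeta$. Fix this tuple and a part $V_a$. The $\ell-1$ edges of the tuple that meet $V_a$ have ends in $V_a$ whose polynomials all take the value $z_a$ at each of these points. Two polynomials of degree at most $r-1$ that agree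 at more than $r-1$ points are equal, so these ends are one vertex $u_a$. Then $e_{ab}=u_au_b\in H$ for all $a<b$, which is a $K_\ell$ in $H$, a contradiction.

\emph{Conclusion.} By Lemma~\ref{lem:system}, the optimum is exactly $k$ if $\omega(G)\ge\ell$, and otherwise there is no cover with at most $s$ sets. We have $\ln n=2\mu+\ln k\le2.5\mu$ and $\ln\ln n\ge\ln\mu$, so by \eqref{eq:sdet}
\[
\frac{\ln n}{20k\ln\ln n}\le\frac{\mu}{8k\ln\mu}\le s .
\]
Let $\mathcal A$ be a deterministic algorithm with the ratio of the theorem that runs in time $f(k)n^c$ on instances with $|U|\le2n$ satisfying the promise. Run $\mathcal A$ on our system with parameter $k$, stop it after $f(k)n^c$ steps, and accept if and only if it has output a cover with at most $s$ sets, which we verify. If $\omega(G)<\ell$, the promise may fail and $\mathcal A$ may behave arbitrarily, but no such cover exists and we reject. If $\omega(G)\ge\ell$, the promise holds, the ratio equals $\ln n/(20k^2\ln\ln n)$ because this number is at least $1$, and $\mathcal A$ returns a cover with at most $\ln n/(20k\ln\ln n)\le s$ sets. This decides \textsc{Clique} in deterministic FPT time, so $\mathrm W[1]=\mathrm{FPT}$.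
\end{proof}

The factor $\ln\ln n$ has a definite source. Each edge of $X$ multiplies the number of traps by about $kq^2$, and the pigeonhole step needs $q>s^k(r-1)$, so that the cost $\ln(kq^2)$ grows like $\ln s$. The hash value gives each vertex a name that separates it from all other vertices of $X$, and such names get longer as $X$ grows. For a cost depending on $\ell$ alone, a vertex may only carry information about its own neighborhood.

\section{Traps with bounded cost per vertex}\label{sec:capture}

We let every vertex of $V$ draw, independently, a label, and we decide adjacency in $T$ from the labels and the parts of the two ends. The rule must exclude $K_\ell$ for every outcome, and each graph $X$ of interest must admit labels under which all its edges are accepted. For $\ell=3$ the simplest rule draws a bit and joins cross pairs with different bits. It captures every bipartite graph with probability at least $2^{-v}$, and it never captures a $5$-cycle. We need rules that do not rely on colorability.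

\subsection{Two rules on small cliques}\label{sub:rules}

\begin{example}[the level rule, $\ell=3$]\label{ex:level}
Each vertex $u$ draws a level $t(u)\ge0$, equal to $t$ with probability $2^{-t-1}$, and a uniform part number $\pi(u)\in[3]$. A cross pair $uu'$ is an edge if $t(u)<t(u')$ and $u'\in V_{\pi(u)}$; vertices of equal level are never joined. A triangle would have three distinct levels, and its lowest vertex would point to two different parts, so there is none. A star on $v$ vertices is captured when the center has level $1$ and every leaf has level $0$ and points to the part of the center. This has probability $\frac14\cdot6^{-(v-1)}\ge6^{-v}$, whatever the degree of the center.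

The rule is expensive on a path $u_1\cdots u_v$ that visits the parts cyclically. The two neighbors of an inner vertex lie in different parts, so at most one is higher, and the levels must strictly increase and then strictly decrease along the path. Break ties between levels at random. The ranking of the $v$ vertices is then a uniform permutation, and only $2^{v-1}$ permutations increase and then decrease, since each rank in turn, from the lowest, goes to the left or right end of the remaining positions. The capture probability is at most $2^{v-1}/v!$ for any distribution of levels: a cost of order $\ln v$ per vertex, the loss of Section~\ref{sec:hash} again.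
\end{example}

\begin{example}[the color rule, $\ell=3$]\label{ex:color}
Each vertex $u$ draws uniformly a color $\chi(u)\in[7]$ together with a list $\Gamma(u)\subseteq[7]\setminus\{\chi(u)\}$ of at most two colors; there are $7(1+6+15)=154$ such labels. A cross pair $uu'$ is an edge if $\chi(u')\in\Gamma(u)$, $\chi(u)\in\Gamma(u')$ and $\Gamma(u)\cap\Gamma(u')=\emptyset$. In a triangle $uu'u''$ the color $\chi(u'')$ would lie in $\Gamma(u)\cap\Gamma(u')$, so there is none. Let $X$ be triangle-free with maximum degree at most $2$. A vertex has at most six others within distance $3$, so seven colors suffice to give different colors to distinct vertices at distance at most $3$. Let $\Gamma(u)$ list the colors of the neighbors of $u$. If $uu'\in X$ and a color lay in both lists, it would be the color of a neighbor $w$ of $u$ and of a neighbor $w'$ of $u'$. These are at distance at most $3$, so $w=w'$ and $uu'w$ is a triangle of $X$. Hence all edges of $X$ are accepted, and $X$ is captured with probability at least $154^{-v}$. This covers paths and $5$-cycles, but the number of labels that the argument needs grows with the maximum degree, and in our application degrees may be of order $\ln n$.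
\end{example}

\begin{example}[both rules, $\ell=4$]\label{ex:both}
Let every vertex draw a level, a part number in $[4]$, a color and a list. Use the level rule between different levels and the color rule within a level. In a $K_4$, the vertices of lowest level form a clique for the color rule, so there are at most two. The other two or more vertices lie in different parts and are higher neighbors of a lowest vertex, which points to one part only. So the graph is $K_4$-free. It captures, at bounded cost per vertex, a $5$-cycle with any number of pendant leaves: put the leaves on level $0$ and the cycle on level $1$.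
\end{example}

Example~\ref{ex:both} shows the price of combining the rules. The clique size is split as $\ell=h+d$, with $h=3$ and $d=1$ in the example: the color rule forbids $K_h$ within a level, and the level rule allows a vertex to point to $d$ parts. The graphs captured must be $K_h$-free within levels, which is more than $K_\ell$-free. This is why the reduction starts from a gap problem.

\subsection{Layers in sparse graphs}

For the rest of the paper $\ell\ge64$ and $8\mid\ell$, and
\[
h=\tfrac18\ell,\qquad d=\ell-h=\tfrac78\ell,\qquad\lambda=\tfrac34\ell,\qquad\Delta=21\ell,\qquad\gamma=e^{-161\ell^2}.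
\]
A graph $X$ is \emph{sparse} if $e_X(W)\le\lambda|W|$ for all $W\subseteq V(X)$, and \emph{good} if it is sparse and $K_h$-free. To apply both rules to $X$ we need levels such that degrees within a level are bounded, every vertex has at most $d$ higher neighbors, and the levels are small on average. Sparse graphs have such levels.

\begin{lemma}\label{lem:layers}
Let $X$ be a sparse graph on $v\ge1$ vertices. There is a function $t^*$ from $V(X)$ to the integers in $[0,\log_2v]$ such that every vertex $u$ has at most $\Delta-1$ neighbors $w$ with $t^*(w)=t^*(u)$ and at most $d$ neighbors $w$ with $t^*(w)>t^*(u)$, and $\sum_u(t^*(u)+1)\le2v$.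
\end{lemma}

The first idea is to leave the vertices of degree below $\Delta$ on level $0$ and to promote the few others. A vertex left behind may still have more than $d$ promoted neighbors, since $d<\Delta$. It must be promoted too, and this may cascade. The cascade stays short because every such promotion brings $d+1$ new edges into the promoted set, while sparsity allows only $\lambda<d+1$ edges per vertex.

\begin{proof}
Let $W_0=V(X)$. Given $W_t\neq\emptyset$, let $A_t$ be the set of vertices of degree at least $\Delta$ in $X[W_t]$. Starting from $A_t$, repeatedly add a vertex of $W_t$ outside the current set that has at least $d+1$ neighbors in the current set, as long as there is one, and call the final set $W_{t+1}$. Let $\alpha$ be the number of vertices added. The edges from an added vertex to the set present at that moment are different for different added vertices, so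
\[
(d+1)\alpha\le e_X(W_{t+1})\le\lambda(|A_t|+\alpha).
\]
Since $d+1-\lambda>\ell/8$ and $\lambda=6\cdot\ell/8$, this gives $\alpha\le6|A_t|$. Summing degrees in $X[W_t]$ gives $\Delta|A_t|\le2e_X(W_t)\le\frac32\ell|W_t|$, so $|A_t|\le|W_t|/14$. Hence $|W_{t+1}|\le7|A_t|\le|W_t|/2$, and the process ends with an empty set.

Let $t^*(u)=t$ for $u\in W_t\setminus W_{t+1}$. Then $1\le|W_{t^*(u)}|\le v2^{-t^*(u)}$, so $t^*(u)\le\log_2v$. A vertex $u$ with $t^*(u)=t$ is not in $A_t\subseteq W_{t+1}$, so it has at most $\Delta-1$ neighbors in $W_t$. It has at most $d$ neighbors in $W_{t+1}$, because the adding stopped without it. Finally, $u$ lies in exactly $t^*(u)+1$ of the sets $W_t$, so $\sum_u(t^*(u)+1)=\sum_t|W_t|\le2v$.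
\end{proof}

Without sparsity the process can stall: for the complete bipartite graph $K_{\Delta,\Delta}$, which is $K_h$-free, we have $A_0=W_0$.

\subsection{The capturing lemma}

To forbid $K_h$ for $h>3$, the color rule must allow common colors in the lists of adjacent vertices. We let each vertex $u$ also declare a $K_{h-1}$-free graph $F(u)$ on its list, its account of the adjacencies among its neighbors, and accept an edge only if the triangles that it could form are declared at both ends. For $h=3$ the graph $F(u)$ has no edges, and this is the rule of Example~\ref{ex:color}.

\begin{lemma}\label{lem:capture}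
Let $V=V_1\sqcup\dots\sqcup V_\ell$. There is a random graph $T\subseteq\mathcal P$, which can be sampled in time $g(\ell)|V|^{O(1)}$ with $g$ computable, such that
\begin{itemize}
\item[(i)] $T$ never contains a $K_\ell$;
\item[(ii)] $\Pr[X\subseteq T]\ge\gamma^v$ for every good graph $X\subseteq\mathcal P$ on $v\ge1$ vertices of $V$.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{Construction.} A \emph{label} is a tuple $(\Pi,\chi,\Gamma,F)$ in which $\Pi\subseteq[\ell]$ with $|\Pi|\le d$; $\chi\in[\Delta^3]$; $\Gamma\subseteq[\Delta^3]\setminus\{\chi\}$ with $|\Gamma|\le\Delta-1$; and $F$ is a $K_{h-1}$-free graph with vertex set $\Gamma$. Let $\mathcal D$ be the set of labels and $t_{\max}=\lceil\log_2|V|\rceil$. Independently for each $u\in V$, draw a level and a label as follows. The level $t(u)$ is the number of initial heads in $t_{\max}$ fair coin flips; it equals $t$ with probability $2^{-t-1}$ for $t<t_{\max}$ and $2^{-t}$ for $t=t_{\max}$. The label $(\Pi(u),\chi(u),\Gamma(u),F(u))$ is the image of $\lceil\log_2|\mathcal D|\rceil$ random bits under a fixed surjection onto $\mathcal D$, so each label has probability at least $1/(2|\mathcal D|)$. For $u\in V_a$ and $u'\in V_b$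 with $a\neq b$:
\begin{itemize}
\item if $t(u)<t(u')$, then $uu'\in T$ if and only if $b\in\Pi(u)$;
\item if $t(u)=t(u')$, then $uu'\in T$ if and only if $\chi(u')\in\Gamma(u)$, $\chi(u)\in\Gamma(u')$, and every $c\in\Gamma(u)\cap\Gamma(u')$ satisfies $\{\chi(u'),c\}\in F(u)$ and $\{\chi(u),c\}\in F(u')$.
\end{itemize}
In the last condition $c$ differs from $\chi(u)$ and $\chi(u')$, because no vertex has its own color on its list. The set $\mathcal D$ depends only on $\ell$ and can be enumerated, which gives the time bound.

\emph{Proof of (i).} Suppose first that $u_1,\dots,u_h$ have the same level and form a clique in $T$. For $i\neq j$ we have $\chi(u_j)\in\Gamma(u_i)$ and $\chi(u_i)\notin\Gamma(u_i)$, so the colors are pairwise distinct. For $2\le i<j\le h$ the color $\chi(u_j)$ lies in $\Gamma(u_1)\cap\Gamma(u_i)$, and $u_1u_i\in T$ gives $\{\chi(u_i),\chi(u_j)\}\in F(u_1)$. So $\chi(u_2),\dots,\chi(u_h)$ form a $K_{h-1}$ in $F(u_1)$, which is impossible.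

Now let $Q$ be a $K_\ell$ in $T$ and $Q_0$ the set of its vertices of minimum level. Then $|Q_0|\le h-1$. Take $u\in Q_0$. The vertices of $Q\setminus Q_0$, at least $\ell-h+1=d+1$ in number, have higher level than $u$ and lie in distinct parts, all of which belong to $\Pi(u)$. This contradicts $|\Pi(u)|\le d$.

\emph{Proof of (ii).} Let $X$ be good, take $t^*$ from Lemma~\ref{lem:layers}, and let $L_t=\{u:t^*(u)=t\}$. Note that $t^*\le\log_2v\le t_{\max}$. Each $X[L_t]$ has maximum degree at most $\Delta-1$, so a vertex has at most
\[
(\Delta-1)+(\Delta-1)^2+(\Delta-1)^3=(\Delta-1)(\Delta^2-\Delta+1)\le\Delta^3-1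
\]
other vertices within distance $3$ in $X[L_t]$. Coloring the vertices one at a time gives $\chi^*:V(X)\to[\Delta^3]$ such that distinct vertices at distance at most $3$ in some $X[L_t]$ have distinct colors. For $u\in L_t$ let $B(u)$ be the set of neighbors of $u$ in $X[L_t]$. Let $\mathcal E$ be the event that every $u\in V(X)$ has $t(u)=t^*(u)$, $\chi(u)=\chi^*(u)$, $\Gamma(u)=\chi^*(B(u))$ and
\begin{align*}
\Pi(u)&=\{b: u\text{ has a neighbor }w\in V_b\text{ in }X\text{ with }t^*(w)>t^*(u)\},\\
F(u)&=\{\{\chi^*(w),\chi^*(w')\}: w,w'\in B(u),\ ww'\in X\}.
\end{align*}
These values form a label. Indeed $|\Pi(u)|\le d$ and $|\Gamma(u)|\le\Delta-1$ by Lemma~\ref{lem:layers}, and $\chi^*$ is injective on $\{u\}\cup B(u)$, whose vertices are at distance at most $2$. So $\chi^*(u)\notin\Gamma(u)$, and $F(u)$ is isomorphic to $X[B(u)]$, which is $K_{h-1}$-free because a $K_{h-1}$ in $B(u)$ would form a $K_h$ with $u$. This is the only use of the hypothesis that $X$ is $K_h$-free.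

On $\mathcal E$ every edge $uu'$ of $X$ lies in $T$. If $t^*(u)<t^*(u')$, the part of $u'$ belongs to $\Pi(u)$. If $u,u'\in L_t$, then $u'\in B(u)$ and $u\in B(u')$, so $\chi(u')\in\Gamma(u)$ and $\chi(u)\in\Gamma(u')$. Let $c\in\Gamma(u)\cap\Gamma(u')$, say $c=\chi^*(w)=\chi^*(w')$ with $w\in B(u)$ and $w'\in B(u')$. The walk $w,u,u',w'$ shows that $w$ and $w'$ are at distance at most $3$ in $X[L_t]$, so $w=w'$ is a common neighbor of $u$ and $u'$. Now $w,u'\in B(u)$ and $wu'\in X$ give $\{\chi(u'),c\}\in F(u)$, while $w,u\in B(u')$ and $wu\in X$ give $\{\chi(u),c\}\in F(u')$. Hence $uu'\in T$.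

By independence and Lemma~\ref{lem:layers},
\[
\Pr[\mathcal E]\ge\prod_u\frac{2^{-t^*(u)-1}}{2|\mathcal D|}\ge2^{-2v}(2|\mathcal D|)^{-v}=(8|\mathcal D|)^{-v}.
\]
There are at most $2^\ell$ choices for $\Pi$, $\Delta^3$ for $\chi$, $\sum_{j<\Delta}\Delta^{3j}\le\Delta^{3\Delta}$ for $\Gamma$, and $2^{\Delta^2/2}$ for $F$. With $\Delta=21\ell$,
\[
\ln(8|\mathcal D|)\le\ln8+\ell\ln2+3(21\ell+1)\ln(21\ell)+\tfrac{441}{2}\ell^2\ln2 .
\]
For $\ell\ge64$ the first two terms together are at most $(2.08/4096+0.7/64)\ell^2\le0.02\ell^2$. We have $\ln(21\ell)\le\ell/8$, since $\ln1344<8$ and $\ell/8-\ln(21\ell)$ increases for $\ell>8$; so the third term is at most $(63\ell^2+3\ell)/8\le7.9\ell^2$. The last term is at most $152.9\ell^2$. The sum is at most $161\ell^2$, so $\Pr[\mathcal E]\ge\gamma^v$.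
\end{proof}

\section{A sparse random blow-up}\label{sec:blowup}

Small subgraphs of the input graph $G$ need not be sparse. We therefore replace each vertex by $m$ copies in each part and keep each edge with a small probability $p$. A fixed $\ell$-clique of $G$ has $m^\ell$ lifts, each surviving with probability $p^k$; for $p\approx m^{-2/\ell}$ the expected number of survivors is about $m^{\ell-(\ell-1)}=m$. A set of $\lambda v$ edges on $v$ vertices survives with probability $p^{\lambda v}\approx m^{-3v/2}$, against about $(n_0m)^v$ choices of the vertices. This is small when $m>n_0^2$. We take $m=n_0^3$, and the slack pays for the choice of the edges as long as $v$ is at most a small power of $n_0$.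

This explains the position of $\lambda$. A $K_\ell$ has $(\ell-1)/2$ edges per vertex and must survive, so $\lambda\ge(\ell-1)/2$ is forced. For $\lambda<(\ell-1)/2$ every subgraph of a sparse graph would have a vertex of degree at most $\ell-2$, sparse graphs would be $(\ell-1)$-colorable, and a random $(\ell-1)$-coloring would serve as a trap; this shortcut is just out of reach. Lemma~\ref{lem:layers} needs $\lambda<d+1$, so $h=\ell-d$ is at most about $\ell/2$.

Let $G$ have $n_0$ vertices. Put $m=n_0^3$, $V_a=\{a\}\times V(G)\times[m]$ for $a\in[\ell]$, and $V=\bigsqcup_aV_a$, so $|V_a|=n_0^4$ and $|V|=\ell n_0^4$. Let $p=2^{-b_0}$, where $b_0$ is the largest integer with $2^{b_0\ell}\le m^2$. Then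
\[
m^{-2/\ell}\le p<2m^{-2/\ell}=2n_0^{-6/\ell},
\]
and an event of probability $p$ is sampled with $b_0$ coin flips. Let $Z$ contain each cross pair independently with probability $p$, and let $H$ consist of the edges $(a,u,j)(b,w,j')$ of $Z$ with $uw\in E(G)$.

\begin{lemma}\label{lem:blowup}
\begin{itemize}
\item[(a)] If $\omega(G)\ge\ell$, then $H$ contains a $K_\ell$ with probability at least $1-2^\ell n_0^{-3}$.
\item[(b)] If $n_0\ge16$, then with probability at least $1-2n_0^{-30}$ every $W\subseteq V$ with $|W|\le n_0^{1/(4\ell)}$ satisfies $e_H(W)\le\lambda|W|$.
\item[(c)] If $\omega(G)<h$, then $H$ is $K_h$-free.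
\end{itemize}
\end{lemma}

\begin{proof}
(a) Fix a clique $u_1,\dots,u_\ell$ of $G$. Let $Y$ be the number of tuples $(j_1,\dots,j_\ell)\in[m]^\ell$ such that $\{(a,u_a,j_a)\}_a$ is a clique of $Z$, and hence of $H$. Then $\mathbb EY=m^\ell p^k$. Two tuples that agree in exactly $i$ coordinates share exactly $\binom i2$ cross pairs. Their indicators are independent if $i\le1$, and otherwise have covariance at most the probability $p^{2k-\binom i2}$ that both are cliques. At most $\binom\ell im^{2\ell-i}$ ordered pairs of tuples agree in exactly $i$ coordinates. Using $p^{-1}\le m^{2/\ell}$,
\[
\frac{\operatorname{Var}Y}{(\mathbb EY)^2}\le\sum_{i=2}^\ell\binom\ell im^{-i}p^{-\binom i2}\le\sum_{i=2}^\ell\binom\ell im^{-i(\ell-i+1)/\ell}\le\frac{2^\ell}{m},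
\]
because $i(\ell-i+1)/\ell$ is concave in $i$ and takes the values $2(\ell-1)/\ell\ge1$ at $i=2$ and $1$ at $i=\ell$. Chebyshev's inequality $\Pr[Y=0]\le\operatorname{Var}Y/(\mathbb EY)^2$ gives the claim.

(b) Since $H\subseteq Z$, it suffices to treat $Z$. Let $|W|=v\le n_0^{1/(4\ell)}$ and $j=\lambda v+1$, an integer. A violation means $e_Z(W)\ge j$ and needs $\binom v2>\lambda v$, that is, $v>\frac32\ell+1\ge97$. For fixed $W$, a union bound over sets of $j$ pairs and the estimate $\binom{A}{j}\le(eA/j)^j$ give
\[
\Pr[e_Z(W)\ge j]\le\Big(\frac{ev^2}{2j}\,p\Big)^j .
\]
Since $j\ge\frac34\ell v$ and $2e/3<2$, we have $ev^2/(2j)\le2v/\ell$. Together with $p<2n_0^{-6/\ell}$, $4/\ell\le1/16$ and $v\le n_0^{1/(4\ell)}$, this bounds the base by $\frac1{16}n_0^{-23/(4\ell)}<1$. Replacing the exponent $j$ by $\frac34\ell v$, we get the bound $16^{-3\ell v/4}n_0^{-69v/16}$. There are at most $(\ell n_0^4)^v$ sets $W$ of size $v$, and $\ell\le2^{3\ell}=16^{3\ell/4}$. So a violation of size $v$ has probability at most $n_0^{4v-69v/16}=n_0^{-5v/16}$. For $n_0\ge16$ we have $n_0^{-5/16}\le2^{-5/4}<\frac12$, hence $\sum_{v\ge98}n_0^{-5v/16}\le2n_0^{-490/16}\le2n_0^{-30}$.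

(c) The middle coordinates of the vertices of a clique of $H$ are pairwise adjacent in $G$. So they are distinct and form a clique of the same size in $G$.
\end{proof}

\section{The reduction: proof of Theorem~\ref{thm:red}}\label{sec:red}

\begin{proof}[Proof of Theorem~\ref{thm:red}]
For the set $V$ of Section~\ref{sec:blowup}, the number of cross pairs is $n=kn_0^8$. Following \eqref{eq:cost}, let $s=\lfloor\ln n/(322\ell^2)\rfloor$; this number is used only in the analysis. Let $\nu(\ell)\ge16$ be a computable function such that all $n_0\ge\nu(\ell)$ satisfy
\begin{equation}\label{eq:nu}
2\ln n\le n_0^{1/(4\ell)},\qquad2^\ell n_0^{-3}\le0.01,\qquad\ln n\ge1000k^2 .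
\end{equation}
Since $\ell^2=\frac{2\ell}{\ell-1}k\le\frac{128}{63}k$, we have $322\ell^2\le655k$. Moreover $\frac{\ln n}{k}\big(\frac1{655}-\frac1{1000}\big)\ge1000k\cdot\frac{345}{655000}\ge1$. Therefore
\begin{equation}\label{eq:s}
s\ge\frac{\ln n}{655k}-1\ge\frac{\ln n}{1000k}\ge1 .
\end{equation}

Sample $H$ as in Section~\ref{sec:blowup} and, independently of $H$ and of each other, traps $T_1,\dots,T_{n^2}$ from Lemma~\ref{lem:capture}. Output $\mathcal S(H,(T_i))$ with $I=[n^2]$. By Lemma~\ref{lem:system}(a) it has $n$ distinct sets and $|U|=n^2+n+k\le3n^2\le n^3$. The running time is $g(\ell)n_0^{O(1)}$ with an absolute exponent.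

Let $\omega(G)\ge\ell$. By Lemma~\ref{lem:blowup}(a) and \eqref{eq:nu}, $H$ contains a $K_\ell$ with probability at least $0.99$, and then the optimum is $k$ by Lemma~\ref{lem:system}(b).

Let $\omega(G)<\ell/8=h$. Condition on an outcome of $H$ with the property in Lemma~\ref{lem:blowup}(b); this does not affect the traps. Let $X\subseteq H$ be nonempty with at most $s$ edges, regarded as a graph on the ends of its edges. It has $v\le2s\le2\ln n\le n_0^{1/(4\ell)}$ vertices, so it is sparse, and it is $K_h$-free by Lemma~\ref{lem:blowup}(c). By Lemma~\ref{lem:capture}, each $T_i$ captures $X$ with probability at least $\gamma^{2s}=e^{-322\ell^2s}\ge1/n$. So $X$ escapes all traps with probability at most $(1-1/n)^{n^2}\le e^{-n}$. Each such $X$ is the set of entries of a sequence of $s$ cross pairs, so there are at most $n^s$ of them, and $s\ln n\le\ln^2n\le16\sqrt n\le n/2$, using $\ln n\le4n^{1/4}$ and $n\ge1024$. Hence, except with probability $e^{-n/2}$, every such $X$ is captured, and by Lemma~\ref{lem:system}(c) there is no cover with at most $s$ sets. The total failure probability is at most $2n_0^{-30}+e^{-n/2}\le0.01$, and \eqref{eq:s} finishes the proof.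
\end{proof}

\begin{remark}\label{rem:theta}
The proof excludes covers with at most $s$ sets. This leaves room for a threshold that is computed in integer arithmetic. Let $\theta$ be the largest integer with $2^{1200k\theta}\le n$, that is, $\theta=\lfloor\ln n/(1200k\ln2)\rfloor$. Since $655<1200\ln2<1000$ and $322\ell^2\le655k$, we have $\lfloor\frac{\ln n}{1000k}\rfloor\le\theta\le s$.
\end{remark}

\section{Inapproximability: proof of Theorem~\ref{thm:main}}\label{sec:main}

Theorem~\ref{thm:red} needs a factor $8$ between the two cases of Clique. A constant gap is provided by the following result, and a graph product amplifies it.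

\begin{theorem}[Lin \cite{Lin}]\label{thm:lin}
For some constant $\varepsilon>0$ there is an algorithm that, given a graph $G_0$ and $\ell_0\ge1$, outputs in time $2^{O(\ell_0^5)}|G_0|^{O(1)}$ a graph $G_1$ and a positive integer $\ell_1\le2^{O(\ell_0^5)}$ such that $\omega(G_0)\ge\ell_0$ implies $\omega(G_1)\ge\ell_1$, and $\omega(G_0)<\ell_0$ implies $\omega(G_1)<(1-\varepsilon)\ell_1$.
\end{theorem}

\begin{lemma}\label{lem:gap}
There are a computable function $g_1$ and an algorithm that, given $(G_0,\ell_0)$, outputs in time $g_1(\ell_0)|V(G_0)|^{O(1)}$, with an absolute exponent, a graph $G$ and an integer $\ell$ with $64\le\ell\le g_1(\ell_0)$ and $8\mid\ell$ such that $\omega(G_0)\ge\ell_0$ implies $\omega(G)\ge\ell$, and $\omega(G_0)<\ell_0$ implies $\omega(G)<\ell/8$. Both implications remain true when isolated vertices are added to $G$.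
\end{lemma}

\begin{proof}
We may take $\varepsilon<1$. Fix a constant $r\ge1$ with $(1-\varepsilon)^r\le1/8$, and take $(G_1,\ell_1)$ from Theorem~\ref{thm:lin}. Let $G_2$ be the $r$-fold strong product of $G_1$: its vertices are the $r$-tuples of vertices of $G_1$, and two distinct tuples are adjacent if in each coordinate their entries are equal or adjacent. Then $\omega(G_2)=\omega(G_1)^r$, because a product of cliques is a clique, and every clique is contained in the product of its coordinate projections, which are cliques. Let $G$ consist of $64$ disjoint copies of $G_2$ with all edges between different copies, so that $\omega(G)=64\,\omega(G_1)^r$, and let $\ell=64\ell_1^r$. If $\omega(G_1)\ge\ell_1$ then $\omega(G)\ge\ell$. If $\omega(G_1)<(1-\varepsilon)\ell_1$ then $\omega(G)<64(1-\varepsilon)^r\ell_1^r\le\ell/8$. Since $r$ is a constant, $|V(G)|=64|V(G_1)|^r$ and the running time have the stated form. Isolated vertices create only cliques of size $1<\ell/8$.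
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\mathcal A$ be an approximation algorithm that runs in time $f(k)n^c$ on instances with parameter $k$, with $n$ sets and $|U|\le n^3$, that satisfy the promise. For a padding bound $n^*(\ell_0)\ge\max\nu(\ell)$, the maximum over $64\le\ell\le g_1(\ell_0)$ with $8\mid\ell$, consider the following procedure on input $(G_0,\ell_0)$. Compute $(G,\ell)$ by Lemma~\ref{lem:gap} and add isolated vertices until $n_0=|V(G)|\ge n^*(\ell_0)$. Build the set system of Theorem~\ref{thm:red}. Run $\mathcal A$ on it three times independently with parameter $k=\binom\ell2$, stopping each run after $f(k)n^c$ steps. Accept if and only if some output is verified to be a cover with at most $\theta$ sets, with $\theta$ as in Remark~\ref{rem:theta}. The running time is bounded by a function of $\ell_0$ times $|V(G_0)|^{c'}$, where $c'$ does not depend on $\ell_0$.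

If $\omega(G_0)<\ell_0$, then with probability at least $0.99$ no cover with at most $\theta\le s$ sets exists, and the procedure rejects whatever $\mathcal A$ does. If $\omega(G_0)\ge\ell_0$, then with probability at least $0.99$ the promise holds with optimum $k$, and then some run succeeds except with probability at most $1/27$. Let $\rho$ be the ratio of $\mathcal A$ at this $n$ and $k$, and suppose that
\begin{equation}\label{eq:ratio}
\rho\le\frac{\ln n}{1000k^2}.
\end{equation}
Then a successful run returns a cover with at most $\lfloor\rho k\rfloor\le\lfloor\frac{\ln n}{1000k}\rfloor\le\theta$ sets, and the procedure accepts. So under \eqref{eq:ratio} it decides whether $\omega(G_0)\ge\ell_0$ with error at most $0.01+1/27<1/3$.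

(b) Let $n^*(\ell_0)$ be the maximum of the values $\nu(\ell)$. By \eqref{eq:nu} we have $\ln n\ge1000k^2$, so the ratio $\max\{1,\frac{\ln n}{1000k^2}\}$ satisfies \eqref{eq:ratio} with equality. The functions $f,g,g_1,\nu$ are computable, so the procedure is a single randomized FPT algorithm for \textsc{Clique}, contradicting (H$'$).

(a) Let the ratio be $\rho(n)=o(\log n)$ and fix $\ell_0$. Only finitely many values of $\ell$ and $k$ can occur, and for each of them $\rho(kn_0^8)\le\ln(kn_0^8)/(1000k^2)$ for all large $n_0$. So there is a number $n^*(\ell_0)$ beyond which \eqref{eq:ratio} holds for all these $k$. With this number and the relevant values $f(k)$ built in, the procedure is a randomized algorithm for $\ell_0$-\textsc{Clique} with running time $O(|V(G_0)|^{c'})$. As $c'$ does not depend on $\ell_0$, this contradicts (H). The statement under rETH follows from Proposition~\ref{prop:eth}.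
\end{proof}

\begin{remark}
Since $f$ is computable, the non-uniform hypothesis is needed in (a) only because $\rho(n)/\log n$ may tend to $0$ so slowly that $n^*(\ell_0)$ is not computable. If there is a computable function $j\mapsto n(j)$ with $\rho(n)\le\ln n/j$ for all $n\ge n(j)$, then $n^*(\ell_0)$ can be taken as the maximum of the numbers $\nu(\ell)$ and $n(1000k^2)$, and (H$'$) suffices.
\end{remark}

\section{From rETH to the clique hypothesis}\label{sec:eth}

A 3-CNF formula is a conjunction of clauses with at most three literals each. To use an algorithm for $\ell$-\textsc{Clique}, we split the clauses into $\ell$ groups and let a vertex be a satisfying assignment of one group. This saves time only if each group involves a small fraction of the $N$ variables, which needs a formula with $O(N)$ clauses. The sparsification lemma reduces to this case.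

\begin{lemma}[Impagliazzo, Paturi and Zane \cite{IPZ}]\label{lem:sparsif}
For every $\eta>0$ there is $C=C(\eta)$ such that any 3-CNF formula on $N$ variables can be written, in time $2^{\eta N}N^{O(1)}$, as a disjunction of at most $2^{\eta N}$ 3-CNF formulas on the same variables with at most $CN$ clauses each.
\end{lemma}

\begin{proposition}\label{prop:eth}
\textup{rETH} implies \textup{(H)}.
\end{proposition}

\begin{proof}
Let rETH hold with constant $\delta$, and suppose that (H) fails with exponent $c$; we may take $c\ge2$. Let $\eta=\delta/4$ and $C=C(\eta)$, and fix an integer $\ell>12cC/\delta$. Given a 3-CNF formula on $N$ variables, apply Lemma~\ref{lem:sparsif}; the formula is satisfiable if and only if one of the resulting formulas $\psi$ is. Split the clauses of $\psi$ into $\ell$ groups of at most $\lceil CN/\ell\rceil$ clauses. The vertices of a graph $G_\psi$ are the pairs consisting of a group and an assignment of the variables occurring in it that satisfies all its clauses. Two vertices are adjacent if their groups differ and their assignments agree on common variables. An $\ell$-clique has one vertex for each group, and its assignments combine to one that satisfies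 $\psi$. Conversely, the restrictions of a satisfying assignment to the groups form an $\ell$-clique.

A group has at most $3\lceil CN/\ell\rceil\le3CN/\ell+3$ variables. So $G_\psi$ has at most $n_1=8\ell\,2^{3CN/\ell}$ vertices and is built in time $n_1^2N^{O(1)}$, and the algorithm for this fixed $\ell$ runs in time $O(n_1^c)$. As $2\le c$ and $3cC/\ell<\delta/4$, both bounds are at most $2^{\delta N/4}N^{O(1)}$. By Hoeffding's inequality, the majority of $R$ independent runs errs with probability at most $e^{-2R(1/6)^2}=e^{-R/18}$. For $R=\lceil18(\eta N+2)\rceil$ this is at most $2^{-\eta N}/3$, so with probability at least $2/3$ all formulas $\psi$ are decided correctly. The total time is $2^{\eta N}\cdot2^{\delta N/4}N^{O(1)}=2^{\delta N/2}N^{O(1)}=O(2^{\delta N})$, contradicting rETH.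
\end{proof}

\begin{thebibliography}{9}

\bibitem{slides}
\emph{Constant Approximating Parameterized $k$-SetCover is W[2]-hard},
\texttt{https://rxdoi.github.io/pub/ksetcover\_soda23/slides.pdf}.

\bibitem{IPZ}
Impagliazzo, Paturi and Zane, the sparsification lemma, 2001.

\bibitem{Lin}
Lin, \emph{Constant approximating $k$-clique is W[1]-hard}, STOC 2021.

\end{thebibliography}
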